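# Compact sets with every $C^1$ image in $M_0$ but no common measure

## 1. A measure for $t$, a measure for $e^t$, and no measure for both

Throughout, $e(x)=e^{2\pi i x}$, $\|x\|$ is the distance from $x\in\mathbb R$ to $\mathbb Z$, and $|J|$ is the length of an interval $J$ (or the Lebesgue measure of a set $J$). Measures are Borel, and "a measure on $P$" is a measure carried by $P$.

**Definition ($M_0$-set).** A compact set $E\subseteq\mathbb R$ is an $M_0$-set if it carries a probability measure $\nu$ with $\int e(ut)\,\nu(dt)\to0$ as $|u|\to\infty$.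

**Definition (good measure).** Let $\varphi$ be continuous and real-valued on a compact set carrying a probability measure $\mu$. We call $\mu$ *$\varphi$-good* if $\int e(v\varphi)\,d\mu\to0$ as $|v|\to\infty$.

Replacing $v$ by $-v$ conjugates the integral, so it is enough to let $v\to+\infty$. If $\varphi$ is continuous and strictly increasing on a compact set $P$, then $\varphi(P)$ is an $M_0$-set if and only if $P$ carries a $\varphi$-good measure. In one direction push $\mu$ forward to $\nu=\varphi_*\mu$; in the other pull $\nu$ back under the homeomorphism $\varphi|_P$.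

Two small examples. Let $\varphi\in C^1$ with $\varphi'>0$. Lebesgue measure on $[0,1]$ is $\varphi$-good, since the substitution $s=\varphi(t)$ gives $\int_0^1e(v\varphi(t))\,dt=\int_{\varphi(0)}^{\varphi(1)}e(vs)(\varphi^{-1})'(s)\,ds$, and this tends to $0$ by the Riemann–Lebesgue lemma. A point mass is never good: its integrals have modulus $1$.

The question of this talk is whether having *some* good measure for each $\varphi$ forces the existence of *one* measure good for all $\varphi$ at once. We begin with only two functions, $t$ and $e^t$. We want a compact set carrying a $t$-good measure and an $e^t$-good measure, but no measure good for both. Two elementary lemmas first.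

**Lemma 1 (equidistribution).** Let $\mu$ be $\varphi$-good and $w_n\to\infty$. Then $\int\chi(w_n\varphi)\,d\mu\to\int_0^1\chi$ for every continuous $1$-periodic $\chi$.

*Proof.* For $\chi=e(mx)$ with $m\neq0$ an integer, $\int e(mw_n\varphi)\,d\mu\to0$ by goodness. For $m=0$ there is nothing to prove. By linearity the statement holds for trigonometric polynomials, and these are uniformly dense in the continuous $1$-periodic functions. $\square$

For example, the middle-third Cantor set $C$ carries no $t$-good measure. If $t\in C$, then $3^nt$ mod $1$ avoids $(\frac13,\frac23)$ for every $n$, so a continuous $\chi\ge0$, not identically $0$, supported mod $1$ in $(\frac13,\frac23)$ has $\int\chi(3^nt)\,d\mu=0$ for all $n$, against Lemma 1.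

**Lemma 2 (restriction).** Let $\varphi$ be continuous and injective on a compact set carrying the $\varphi$-good measure $\mu$, and let $h\in L^1(\mu)$. Then $\int e(v\varphi)\,h\,d\mu\to0$ as $|v|\to\infty$. In particular, if $\mu(F)>0$, then $\mu(F)^{-1}\mu|_F$ is $\varphi$-good.

*Proof.* If $h=e(x\varphi)$ with $x\in\mathbb R$, the integral is $\int e((v+x)\varphi)\,d\mu\to0$. Hence the claim holds for finite linear combinations $k$ of such functions. These form an algebra that contains the constants, is closed under conjugation, and separates points because $\varphi$ is injective. By Stone–Weierstrass they are dense in the continuous functions on the compact set, hence in $L^1(\mu)$. Finally $|\int e(v\varphi)h\,d\mu|\le\|h-k\|_{L^1(\mu)}+|\int e(v\varphi)k\,d\mu|$. $\square$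

**The set.** Let $I$ be a nondegenerate compact interval and let $f_1,f_2\in C^1(I)$ satisfy $B^{-1}\le f_i'\le B$ on $I$ for some $B\ge1$. Assume that $g:=f_2'/f_1'$ is injective on $I$. Let $0<\kappa<\frac14$ and let $u_n>0$ satisfy
$$u_1\ge \frac{4B}{|I|},\qquad u_n\ge \frac{2B^2}{\kappa}\,u_{n-1}\ \ (n\ge2),\qquad \frac{u_n}{u_{n-1}}\to\infty. \tag{1}$$
Put $A_i(u)=\{t\in I:\|uf_i(t)\|\le\kappa\}$ and
$$P=\bigcap_{n\ge1}\bigl(A_1(u_n)\cup A_2(u_n)\bigr),$$
which is a compact set.

The running example is $I=[0,1]$, $f_1(t)=t$, $f_2(t)=e^t$, $B=e$, $\kappa=\frac1{16}$, $u_n=240^n\,n!$. Here $g(t)=e^t$ is injective, $4B<11\le 240=u_1$, and for $n\ge2$ we have $u_n/u_{n-1}=240n\ge480\ge 32e^2\approx236.5$. So (1) holds.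

**Proposition 3.** (a) If a probability measure $\mu$ on $I$ has $\mu(A_i(u_n))\ge\frac12$ for infinitely many $n$, then $\mu$ is not $f_i$-good. (b) No probability measure on $P$ is good for both $f_1$ and $f_2$.

*Proof.* (a) Choose $\kappa'\in(\kappa,\frac14)$ and let $\chi$ be the $1$-periodic function of $\|x\|$ that is $1$ for $\|x\|\le\kappa$, $0$ for $\|x\|\ge\kappa'$, and linear in $\|x\|$ in between. Then $\int_0^1\chi=\kappa+\kappa'<\frac12$. If $\mu$ were $f_i$-good, Lemma 1 would give $\int\chi(u_nf_i)\,d\mu\to\int_0^1\chi<\frac12$. But $\int\chi(u_nf_i)\,d\mu\ge\mu(A_i(u_n))\ge\frac12$ for infinitely many $n$.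

(b) For each $n$ we have $P\subseteq A_1(u_n)\cup A_2(u_n)$, so $\mu(A_1(u_n))+\mu(A_2(u_n))\ge1$ and one of the two masses is $\ge\frac12$. Some $i$ occurs for infinitely many $n$. Apply (a). $\square$

It remains to find an $f_2$-good measure and an $f_1$-good measure on $P$. The natural places to look are the two subsets
$$Q_i=\bigcap_{n\ge1}A_i(u_n)\subseteq P\qquad(i=1,2).$$
No measure on $Q_1$ is $f_1$-good, by Proposition 3(a). But a measure on $Q_1$ could be $f_2$-good, and symmetrically for $Q_2$. We now build such measures. The construction carries a free parameter, the type, which for the two-function problem is kept constant; keeping it free costs nothing and will be needed later.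

## 2. Cantor measures on $P$ with a type chosen at every scale

We construct finite families $\mathcal K_n$ of disjoint closed intervals, sets $E_n=\bigcup\mathcal K_n$, and probability measures $\mu_n$ on $E_n$. They depend on *type functions* $\tau_n:\mathcal K_{n-1}\to\{1,2\}$, arbitrary for now. The type $\tau_n(K)$ says which of the conditions $\|u_nf_1\|\le\kappa$, $\|u_nf_2\|\le\kappa$ we impose inside $K$. We say that a measure on an interval is *uniform in the variable $f_i$* if its density is proportional to $f_i'$, that is, if its image under $f_i$ is a multiple of Lebesgue measure. The *$f_i$-length* of an interval $J$ is $|f_i(J)|$. Since $B^{-1}\le f_i'\le B$, lengths and $f_i$-lengths differ by a factor at most $B$, and $f_1$-lengths and $f_2$-lengths by a factor at most $B^2$.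

**Start.** $\mathcal K_0=\{I\}$, and $\mu_0$ is the probability measure on $I$ uniform in the variable $f_1$.

**From $n-1$ to $n$.** Let $K\in\mathcal K_{n-1}$, $i=\tau_n(K)$, $f_i(K)=[a,b]$. Consider all integers $m$ with $[(m-\frac12)/u_n,(m+\frac12)/u_n]\subseteq[a,b]$, say $m_1,m_1+1,\dots,m_1+N-1$, where $N=N_K$. The preimages of these intervals under $f_i$ are the *cells* of $K$. Enlarge the first cell to the left and the last cell to the right so that the cells $C_1,\dots,C_N$ cover $K$. Each added piece has $f_i$-length $<1/u_n$, since otherwise another integer $m$ would have fitted. Put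
$$T_j=f_i^{-1}\Bigl(\Bigl[\frac{m_1+j-1-\kappa}{u_n},\frac{m_1+j-1+\kappa}{u_n}\Bigr]\Bigr)\subseteq C_j .$$
The family $\mathcal K_n$ consists of all these $T_j$, over all $K\in\mathcal K_{n-1}$. The measure $\mu_n$ gives $T_j$ the mass $\mu_{n-1}(C_j)$, distributed uniformly in the variable $f_i$.

In the running example, with $\tau_1=1$: $[a,b]=[0,1]$ and $u_1=240$, so $m=1,\dots,239$ and $N=239$. The first cell is $[0,1.5/240]$, the last is $[238.5/240,1]$, and $T_j=[(j-\frac1{16})/240,(j+\frac1{16})/240]$. The two end intervals get mass $1.5/240$ each, the other $237$ get $1/240$ each, in total $1$.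

We record five facts. None of the bounds depends on the type functions.

**(F1)** *$N_K\ge2$ always, and $\min_{K\in\mathcal K_{n-1}}N_K\to\infty$ as $n\to\infty$.* The admissible $m$ are the integers in $[u_na+\frac12,u_nb-\frac12]$, so $N_K\ge u_n(b-a)-2$. For $n=1$, $u_1(b-a)\ge u_1|I|/B\ge4$. For $n\ge2$, $K$ has length $2\kappa/u_{n-1}$ in the variable that produced it, hence $f_i$-length at least $2\kappa/(B^2u_{n-1})$. So $u_n(b-a)\ge 2\kappa u_n/(B^2u_{n-1})$, which is $\ge4$ and tends to $\infty$ by (1).

**(F2)** *A stage-$n$ cell has $f_i$-length $\le2/u_n$, where $i$ is the type of its parent, hence length $\le 2B/u_n$. For $n\ge2$, each $K\in\mathcal K_{n-1}$ has length $\le2\kappa B/u_{n-1}\le2B/u_{n-1}$.* As $N_K\ge2$, the first and last cells are different, so each cell received at most one added piece. The second statement holds because $K$ has length $2\kappa/u_{n-1}$ in its own variable.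

**(F3)** *For $n\ge2$, a cell of $K\in\mathcal K_{n-1}$ has $\mu_{n-1}$-mass at most $\frac{B^2u_{n-1}}{\kappa u_n}\mu_{n-1}(K)\le\frac12\mu_{n-1}(K)$. Hence $\mu_N(T)\le2^{1-N}$ for $T\in\mathcal K_N$, $N\ge1$.* The measure $\mu_{n-1}|_K$ is uniform in some variable $f_{i'}$, and $K$ has $f_{i'}$-length $2\kappa/u_{n-1}$. By (F2) the cell has $f_{i'}$-length at most $2B^2/u_n$. Dividing gives the first bound, and (1) gives the factor $\frac12$. Now $\mu_1(T)\le1$, and each further stage at least halves the maximal mass.

**(F4)** *Distinct elements of $\mathcal K_N$ are at distance $>\gamma_N:=1/(2Bu_N)$, $N\ge1$.* Distinct stage-$N$ cells have disjoint interiors, and each $T$ has $f_i$-distance at least $(\frac12-\kappa)/u_N$ from the boundary of its cell, hence distance at least $(\frac12-\kappa)/(Bu_N)$. Going from $T$ to $T'$ one leaves one cell and enters another, so the distance is at least $(1-2\kappa)/(Bu_N)$, which exceeds $\gamma_N$ since $\kappa<\frac14$.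

**(F5)** *For $l>n$, the measures $\mu_l$ and $\mu_n$ give the same mass to every $T\in\mathcal K_n$ and to every stage-$(n+1)$ cell. The $\mu_n$ converge weakly to a probability measure $\mu$ on $P$, and with $C_1=4\pi B\max_I\varphi'$, for every $\varphi\in C^1(I)$ with $\varphi'>0$,*
$$\Bigl|\int e(v\varphi)\,d\mu-\int e(v\varphi)\,d\mu_n\Bigr|\le C_1\,\frac{v}{u_{n+1}}\qquad(v>0).\tag{2}$$

*Proof of (F5).* The measures $\mu_n$ have no atoms, so common endpoints of cells carry no mass. The cells of $T\in\mathcal K_{l-1}$ cover $T$, so $\mu_l(T)=\sum_j\mu_{l-1}(C_j)=\mu_{l-1}(T)$. By induction $\mu_l(T)=\mu_n(T)$ for $T\in\mathcal K_n$, $l\ge n$. If $C_j$ is a stage-$(n+1)$ cell with its interval $T_j$, then $\mu_l$ lives on $E_l\subseteq E_{n+1}$, whose only part inside $C_j$ is $T_j$, so $\mu_l(C_j)=\mu_l(T_j)=\mu_{n+1}(T_j)=\mu_n(C_j)$.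

Let $F$ be Lipschitz on $I$. The stage-$(n+1)$ cells cover $E_n$, and on a cell $C$ of mass $p>0$,
$$\Bigl|\int_CF\,d\mu_l-\int_CF\,d\mu_n\Bigr|=\frac1p\Bigl|\int_C\int_C(F(s)-F(t))\,\mu_l(ds)\,\mu_n(dt)\Bigr|\le p\,\mathrm{Lip}(F)\,\frac{2B}{u_{n+1}}$$
by (F2). Summing, $|\int F\,d\mu_l-\int F\,d\mu_n|\le 2B\,\mathrm{Lip}(F)/u_{n+1}$. So $\int F\,d\mu_n$ is Cauchy for Lipschitz $F$, hence for continuous $F$ by uniform approximation, and $\mu_n$ converges weakly to a probability measure $\mu$. The sets $E_n$ are compact and decreasing and $\mu_l(E_n)=1$ for $l\ge n$, so $\mu(E_n)=1$ for every $n$. Since each $T\in\mathcal K_n$ lies in $A_1(u_n)$ or in $A_2(u_n)$, $\bigcap_nE_n\subseteq P$. For (2) take $F=e(v\varphi)$, for which $\mathrm{Lip}(F)\le2\pi v\max\varphi'$, and let $l\to\infty$. $\square$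

If $\tau_n\equiv i$ for all $n$, then $\mu$ is carried by $Q_i$. We call this measure $\mu^{(i)}$.

## 3. Fourier integrals of $\mu_n$ above and near the frequency $u_n$

Fix $\varphi\in C^1(I)$ with $\varphi'>0$. By (2), $\mu_n$ stands in for $\mu$ as long as $v$ is small compared with $u_{n+1}$. We need bounds for $\int e(v\varphi)\,d\mu_n$ in two ranges: $v$ much larger than $u_n$, and $v$ comparable to $u_n$.

Fix $S\ge1$ with $S^{-1}\le\varphi'/f_i'\le S$ on $I$ for $i=1,2$. For $n\ge2$ let $\delta_n$ be the largest oscillation of any of $\varphi'/f_1',\ \varphi'/f_2',\ g,\ 1/g$ on subintervals of $I$ of length $\le2B/u_{n-1}$. By uniform continuity $\delta_n\to0$. For $K\in\mathcal K_{n-1}$ let $t_K$ be its left endpoint and put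
$$\sigma_K^{(i)}=\varphi'(t_K)/f_i'(t_K)\in[S^{-1},S],$$
the slope of $\varphi$ at $t_K$ measured in the variable $f_i$.

**Step 1: frequencies well above $u_n$.** Here a single interval $T\in\mathcal K_n$ contains many oscillations, and the integral over each $T$ is already small.

**Lemma 4.** Let $Y$ be an interval of length $\Lambda$, and let $\Phi\in C^1(Y)$ with $\Phi'\ge S^{-1}$ and oscillation of $\Phi'$ at most $\delta$. For $v,R>0$ the average of $e(v\Phi)$ over $Y$ has modulus at most $\frac{S}{\pi R}+2\pi R\delta+\frac{R}{v\Lambda}$.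

*Proof.* Cut $Y$ into intervals of length $h=R/v$ and a remainder of length $\le h$. On one piece choose $y_0$ and let $\sigma=\Phi'(y_0)$. By the mean value theorem $|v\Phi(y)-v\Phi(y_0)-v\sigma(y-y_0)|\le v\delta h=R\delta$. Since $|e(x)-e(x')|\le2\pi|x-x'|$ and an integral of $e(v\sigma y)$ over an interval has modulus at most $\frac1{\pi v\sigma}$, the integral over the piece is at most $\frac{S}{\pi v}+2\pi R\delta h=h\bigl(\frac S{\pi R}+2\pi R\delta\bigr)$. The pieces have total length $\le\Lambda$ and the remainder contributes at most $h=R/v$. Divide by $\Lambda$. $\square$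

Let $n\ge2$, $T\in\mathcal K_n$, and let $i$ be the type used for $T$. Apply Lemma 4 to $\Phi=\varphi\circ f_i^{-1}$ on $f_i(T)$, whose length is $\Lambda=2\kappa/u_n$, with $R=\sqrt q$. Here $\Phi'=(\varphi'/f_i')\circ f_i^{-1}\ge S^{-1}$, and its oscillation is at most $\delta_n$ because $|T|\le2B/u_n\le2B/u_{n-1}$. Averaging over $T$ with the weights $\mu_n(T)$, for $q\ge1$ and $v\ge qu_n$,
$$\Bigl|\int e(v\varphi)\,d\mu_n\Bigr|\le\frac{S}{\pi\sqrt q}+2\pi\sqrt q\,\delta_n+\frac1{2\kappa\sqrt q}.\tag{3}$$

**Step 2: frequencies comparable to $u_n$.** Now each $T$ sees only boundedly many oscillations, and any cancellation must come from different $T$'s inside one $K\in\mathcal K_{n-1}$. Inside $K$ the centers of the $T_j$ form an arithmetic progression of step $1/u_n$ in the variable $f_i$. If $\varphi$ is nearly linear in $f_i$ with slope $\sigma=\sigma_K^{(i)}$, the phases advance by $x_K=v\sigma/u_n$ per step, and there is cancellation unless $x_K$ is close to an integer. For instance, if $\varphi=f_1$ and the type is $1$, then at $v=u_n$ every $x_K$ equals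 $1$ and nothing cancels. If $f_1=t$, $\varphi=e^t$ on $[0,1]$ and the type is $1$, then at $v=u_n$ we have $x_K=e^{t_K}\in[1,e]$, an integer only for $t_K=0$ and $t_K=\log2$, so only the few $K$ near these points fail to cancel.

Here is the estimate. Let $n\ge2$ with all $N_K\ge3$, and let
$$\beta_n=\frac{2B^2u_{n-1}}{\kappa u_n}+B^2\delta_n\to0 .$$
Let $K\in\mathcal K_{n-1}$, $i=\tau_n(K)$, $N=N_K$, $p_j=\mu_{n-1}(C_j)$.

*Replacing the masses by equal ones.* The measure $\mu_{n-1}|_K$ is uniform in some $f_{i'}$. In the variable $y=f_i(t)$ it has density $c\,r(y)$ with $c>0$ and $r\circ f_i=f_{i'}'/f_i'\in\{1,g,1/g\}$. So $r\ge B^{-2}$, and by (F2) $r$ oscillates by at most $\delta_n$ on $f_i(K)$. Put $p^*=c\min r/u_n$. For $2\le j\le N-1$ the cell $C_j$ has $f_i$-length exactly $1/u_n$, so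
$$p^*\le p_j\le \frac{c(\min r+\delta_n)}{u_n}\le p^*(1+B^2\delta_n).$$
Let $\nu_K=p^*\sum_{j=2}^{N-1}\lambda_j$, where $\lambda_j$ is the probability measure on $T_j$ uniform in the variable $f_i$. Its total mass satisfies $p^*(N-2)\le\sum_{j=2}^{N-1} p_j\le\mu_{n-1}(K)$. By (F3), $p_1+p_N\le\frac{2B^2u_{n-1}}{\kappa u_n}\mu_{n-1}(K)$ and $p^*\le p_2\le\beta_n\mu_{n-1}(K)$. Hence the total variation of the difference is
$$\bigl\|\mu_n|_K-\nu_K\bigr\|=p_1+p_N+\sum_{j=2}^{N-1}(p_j-p^*)\le\beta_n\,\mu_{n-1}(K).$$

*Grouping into runs.* Let $L\ge1$ be an integer. Split $\{2,\dots,N-1\}$ into runs of $L$ consecutive indices and fewer than $L$ leftover indices. The leftovers have $\nu_K$-mass at most $Lp^*\le L\beta_n\mu_{n-1}(K)$.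

*Linearizing on a run.* On a run, $y$ stays in an interval of length $\le L/u_n$ inside $f_i(K)$, where $|(\varphi\circ f_i^{-1})'-\sigma_K^{(i)}|\le\delta_n$. Replacing $\varphi\circ f_i^{-1}$ by an affine function of slope $\sigma_K^{(i)}$ agreeing with it at one point of the run changes the phase $v\varphi$ by at most $v\delta_nL/u_n$, and so changes the integral by at most $2\pi v\delta_nL/u_n$ times the mass of the run.

*The geometric sum.* For the affine function the integral over the run has modulus $p^*|s|\,|\sum_me(mx_K)|$, where $x_K=v\sigma^{(i)}_K/u_n$, $m$ runs over $L$ consecutive integers, and $s$ is the average of $e(v\sigma^{(i)}_Ky)$ over $[-\kappa/u_n,\kappa/u_n]$, so $|s|\le1$. Since $|\sum_me(mx)|\le\min\bigl(L,\frac1{|\sin\pi x|}\bigr)\le\min\bigl(L,\frac1{2\|x\|}\bigr)$, the run contributes at most $p^*L\min\bigl(1,\frac1{2L\|x_K\|}\bigr)$, where the minimum is read as $1$ if $\|x_K\|=0$. The runs in $K$ have total mass $\le\mu_{n-1}(K)$.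

Summing over runs and over $K$, for $0<v\le qu_n$,
$$\Bigl|\int e(v\varphi)\,d\mu_n\Bigr|\le(1+L)\beta_n+2\pi qL\delta_n+\sum_{K\in\mathcal K_{n-1}}\mu_{n-1}(K)\min\Bigl(1,\frac1{2L\|x_K\|}\Bigr),\qquad x_K=\frac{v\,\sigma_K^{(\tau_n(K))}}{u_n}.\tag{4}$$

Everything now depends on the last sum. It is small as soon as the slopes $\sigma_K^{(\tau_n(K))}$, weighted by $\mu_{n-1}$, do not pile up in short intervals.

## 4. Constant types when $\varphi'/f_i'$ is injective

**Proposition 5.** Let $\varphi\in C^1(I)$ with $\varphi'>0$, let $i\in\{1,2\}$, and suppose that $h=\varphi'/f_i'$ is injective on $I$. Then the measure $\mu^{(i)}$ on $Q_i$ is $\varphi$-good.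

*Proof.* All types are $i$. Put $\eta_h(r)=\sup\{|t-t'|:t,t'\in I,\ |h(t)-h(t')|\le r\}$. Then $\eta_h(r)\to0$ as $r\to0$: otherwise there are $d>0$ and pairs $t_k,t_k'$ with $|t_k-t_k'|\ge d$ and $h(t_k)-h(t_k')\to0$, and limits $t\ne t'$ of a subsequence have $h(t)=h(t')$, against injectivity.

**Step 1: $v$ comparable to $u_n$.** Fix integers $q,N\ge1$. Choose $\theta>0$ with $\eta_h(\theta)<\gamma_N$. Let $n>N$ and let $Y$ be an open interval of length $\le\theta$. If $\sigma_K^{(i)},\sigma_{K'}^{(i)}\in Y$ for $K,K'\in\mathcal K_{n-1}$, then $|h(t_K)-h(t_{K'})|\le\theta$, so $|t_K-t_{K'}|<\gamma_N$. By (F4) these two points of $E_{n-1}\subseteq E_N$ lie in the same element of $\mathcal K_N$. So all $K$ with $\sigma_K^{(i)}\in Y$ lie in one element of $\mathcal K_N$, and by (F3) and (F5) their total $\mu_{n-1}$-mass is at most $2^{1-N}$.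

Choose an integer $L\ge N^2$ with $L^{-1/2}<1/(qS)$ and $2qL^{-1/2}\le\theta$. Let $n>N$ be so large that all $N_K\ge3$, and let $u_n/q\le v\le qu_n$. Then $x_K\in[\frac1{qS},qS]$. Call $K$ bad if $\|x_K\|<L^{-1/2}$. For a bad $K$ let $m$ be an integer nearest to $x_K$. Then $m\ne0$, since $m=0$ would give $x_K=\|x_K\|<L^{-1/2}<\frac1{qS}$; thus $1\le m\le qS+1$. Moreover $\sigma_K^{(i)}=\frac{u_n}vx_K$ lies in the open interval $\frac{u_n}v(m-L^{-1/2},m+L^{-1/2})$, of length $\le2qL^{-1/2}\le\theta$. So the bad $K$ with a given $m$ have mass $\le2^{1-N}$, and all bad $K$ together have mass $\le(qS+1)2^{1-N}$. For the other $K$, $\frac1{2L\|x_K\|}\le\frac12L^{-1/2}\le\frac1{2N}$. By (4),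
$$\Bigl|\int e(v\varphi)\,d\mu_n\Bigr|\le(1+L)\beta_n+2\pi qL\delta_n+(qS+1)2^{1-N}+\frac1{2N}.$$
Letting $n\to\infty$ and then $N\to\infty$, and using (2) with $v/u_{n+1}\le qu_n/u_{n+1}\to0$, we find that for each fixed $q$
$$\sup_{u_n/q\le v\le qu_n}\Bigl|\int e(v\varphi)\,d\mu^{(i)}\Bigr|\to0\qquad(n\to\infty).$$

**Step 2: $v$ between $u_n$ and $u_{n+1}$.** For $qu_n\le v\le u_{n+1}/q$, (3) and (2) give the bound $\frac{S}{\pi\sqrt q}+2\pi\sqrt q\,\delta_n+\frac1{2\kappa\sqrt q}+\frac{C_1}q$.

The ranges of Steps 1 and 2 cover all large $v$, so $\limsup_{v\to\infty}|\int e(v\varphi)\,d\mu^{(i)}|\le\frac{S}{\pi\sqrt q}+\frac1{2\kappa\sqrt q}+\frac{C_1}q$ for every $q$. Let $q\to\infty$. $\square$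

**Corollary 6.** $P$ carries an $f_2$-good measure, namely $\mu^{(1)}$, and an $f_1$-good measure, namely $\mu^{(2)}$, but no measure good for both.

*Proof.* For $\varphi=f_2$, $\varphi'/f_1'=g$ is injective. For $\varphi=f_1$, $\varphi'/f_2'=1/g$ is injective. The last assertion is Proposition 3(b). $\square$

So the two-function problem is solved, and it was enough to use the two sets $Q_1$ and $Q_2$, one for each function. What changes if $\varphi$ may be any $C^1$ function with positive derivative?

## 5. Arbitrary $\varphi$: one set per function is not enough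

Let $C^1_+$ denote the class of $\varphi\in C^1(-\infty,\infty)$ with $\varphi'>0$.

**Definition (property $C^1(M)$).** A compact set $P\subseteq\mathbb R$ has property $C^1(M)$ if it carries a probability measure $\mu$ that is $\varphi$-good for every $\varphi\in C^1_+$.

If $P$ has property $C^1(M)$, then each $\varphi(P)$, $\varphi\in C^1_+$, is an $M_0$-set. Every compact set of positive Lebesgue measure has property $C^1(M)$: apply the Riemann–Lebesgue lemma to normalized Lebesgue measure on $P$, after the substitution $s=\varphi(t)$. Menshoff's construction gives compact $C^1(M)$ sets of Lebesgue measure zero. The paper "On Menshoff's Set of Multiplicity" conjectures that the second property, that all $\varphi(P)$ are $M_0$, is in fact weaker than $C^1(M)$. It is, and the set of the running example shows it.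

**Theorem A.** Let $u_n=240^n\,n!$ and
$$P=\{t\in[0,1]:\ \text{for every } n\ge1,\ \|u_nt\|\le\tfrac1{16}\ \text{ or }\ \|u_ne^t\|\le \tfrac1{16}\}.$$
Then $\varphi(P)$ is an $M_0$-set for every $\varphi\in C^1_+$. However, no probability measure on $P$ is good for both $\varphi(t)=t$ and $\varphi(t)=e^t$. In particular $P$ does not have property $C^1(M)$.

**Theorem B.**

1. Let $\varphi_1,\varphi_2\in C^1_+$ be such that $\varphi_2'/\varphi_1'$ is injective on some nondegenerate compact interval. Then for every $\eta>0$ there is a compact Lebesgue-null set $P$ such that $\varphi(P)$ is $M_0$ for all $\varphi\in C^1_+$, while every probability measure $\mu$ on $P$ satisfies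
$$\max_{i=1,2}\ \limsup_{|u|\to\infty}\Bigl|\int e(u\varphi_i)\,d\mu\Bigr|\ \ge\ \tfrac12-\eta .$$
The constant $\frac12$ is optimal: if $P$ is any compact set with $\varphi(P)\in M_0$ for all $\varphi\in C^1_+$, then $P$ carries a probability measure $\mu$ for which this maximum is $\le\frac12$.

2. Let $\varphi_1,\varphi_2\in C^1_+\cap C^2$. There exists a compact $P$ with $\varphi(P)\in M_0$ for all $\varphi\in C^1_+$, but carrying no probability measure good for both $\varphi_1$ and $\varphi_2$, if and only if $\varphi_2$ is not of the form $a\varphi_1+b$.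

3. In part 2, $C^2$ cannot be weakened to $C^1$: there are $\varphi_1,\varphi_2\in C^1_+$, not affinely related, for which no such $P$ exists.

Two is the least possible number of witnesses: if $\varphi(P)\in M_0$, then $P$ carries a $\varphi$-good measure.

In view of Proposition 3, Theorem A will follow from this:

**Proposition 7.** In the setting of Section 1, let $\varphi\in C^1(I)$ with $\varphi'>0$. Then $P$ carries a $\varphi$-good probability measure.

**Where the first approach stops.** Corollary 6 suggests a cheaper set: the union of a compact $Q_1'\subseteq Q_1$ and a compact $Q_2'\subseteq Q_2$, made disjoint, say by working on two separate subintervals. Such a set cannot have all its $C^1_+$ images in $M_0$. Indeed, suppose $Q_1'$ and $Q_2'$ are nonempty, compact and disjoint, at distance $\rho>0$, and take $f_1=t$, $f_2=e^t$. Let $U_i=\{t:\operatorname{dist}(t,Q_i')\le\rho/3\}$. Then $U_1,U_2$ are disjoint finite unions of compact intervals. Let $\psi$ be $1$ on $U_1$, $e^t$ on $U_2$, linear on the bounded gaps, and constant on the two unbounded ones.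 Then $\psi$ is continuous and positive, and $\varphi(t)=\int_0^t\psi$ is in $C^1_+$. On each component $J$ of $U_1$ we have $\varphi=t+d_J$, and on each component $J$ of $U_2$ we have $\varphi=e^t+d_J$, with constants $d_J$. If $\mu$ were a $\varphi$-good measure on $Q_1'\cup Q_2'$, some component $J$ of some $U_i$ would have $\mu(J)>0$, and by Lemma 2 the normalized restriction to $J$ would be $\varphi$-good, hence $f_i$-good. But it lives on $Q_i$, where $\|u_nf_i\|\le\kappa$ for all $n$, which Proposition 3(a) forbids.

The constant-type measures on all of $I$ suffer in the same way. In the running example take $\varphi_0(t)=t$ for $t\le\frac12$ and $\varphi_0(t)=e^{t-1/2}-\frac12$ for $t\ge\frac12$. The values and the derivatives match at $\frac12$, so $\varphi_0\in C^1_+$. By (F5) each $\mu_l$, $l\ge1$, gives every stage-$1$ cell its $\mu_0$-mass, so $\mu_l([0,\frac12])$ and $\mu_l([\frac12,1])$ are at least $\frac12-\frac{2B}{u_1}>0$. By weak convergence $\mu^{(1)}([0,\frac12])>0$ and $\mu^{(2)}([\frac12,1])>0$. If $\mu^{(1)}$ were $\varphi_0$-good, then by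 Lemma 2 its normalized restriction to $[0,\frac12]$ would be $t$-good while living on $Q_1$. If $\mu^{(2)}$ were, its normalized restriction to $[\frac12,1]$ would be good for $e^{-1/2}e^t-\frac12$, hence for $e^t$, while living on $Q_2$. Both contradict Proposition 3(a).

The defense is contained in the definition of $P$: it is an intersection of unions, $\bigcap_n(A_1(u_n)\cup A_2(u_n))$, and not merely the union of intersections $Q_1\cup Q_2$. A measure on $P$ may choose between the two conditions anew at every scale $n$ and in every interval $K\in\mathcal K_{n-1}$. That is what the type functions are for. The pigeonhole in Proposition 3 works regardless of these choices.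

## 6. Heavy and light slopes

By (4), we must choose $\tau_n$ so that the slopes $\sigma_K^{(\tau_n(K))}$ do not concentrate in short intervals. Each $K\in\mathcal K_{n-1}$ offers two slopes, $\sigma_K^{(1)}$ and $\sigma_K^{(2)}$. They satisfy
$$\frac{\sigma_K^{(1)}}{\sigma_K^{(2)}}=\frac{\varphi'(t_K)/f_1'(t_K)}{\varphi'(t_K)/f_2'(t_K)}=g(t_K),\tag{5}$$
so the pair $(\sigma_K^{(1)},\sigma_K^{(2)})$ determines the position $t_K$, because $g$ is injective. This holds for every $\varphi$, however wild its derivative.

Picture the points $(\sigma_K^{(1)},\sigma_K^{(2)})$, with masses $\mu_{n-1}(K)$, in the square $[S^{-1},S]^2$. A thin vertical strip and a thin horizontal strip meet in a small square. By (5) the $K$ in that square are close together, and so have very small total mass. Call a vertical strip heavy if its mass is at least $\varepsilon$; there are at most $1/\varepsilon$ such strips. In light strips use type $1$, for which concentration is excluded by definition. In heavy strips use type $2$: a horizontal strip meets at most $1/\varepsilon$ of them, each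 in a set of tiny mass, say $\varepsilon^2$, and collects at most $\varepsilon$.

The rule involves a resolution: the strips have a width $\theta$, to be adapted to the range $[u_n/q,qu_n]$ of frequencies we want to control. In Section 4 the measure was fixed first and $q$ could be sent to infinity last. Now the measure depends on the resolution, so $q$ must grow slowly with $n$ inside the construction.

**Parameters.** Let $\eta(r)=\sup\{|t-t'|:t,t'\in I,\ |g(t)-g(t')|\le r\}$. As $g$ is continuous and injective on the compact interval $I$, $\eta(r)\to0$ as $r\to0$, by the argument given for $\eta_h$ in Section 4. For $q=1,2,\dots$ put $\varepsilon_q=q^{-2}$ and choose successively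

* $N_q\ge1$ with $2^{1-N_q}\le\varepsilon_q^2$;
* $\theta_q>0$ with $\eta(2S^3\theta_q)<\gamma_{N_q}$;
* an integer $L_q\ge q^2$ with $L_q^{-1/2}<1/(qS)$ and $2qL_q^{-1/2}\le\theta_q$;
* $n_q\ge2$ with $n_q>n_{q-1}$ (if $q\ge2$) and $n_q>N_q$, such that for all $n\ge n_q$: all $N_K\ge3$ for $K\in\mathcal K_{n-1}$, $(1+L_q)\beta_n\le\frac1q$, $2\pi qL_q\delta_n\le\frac1q$, $\delta_n\le\frac1q$, and $qu_n/u_{n+1}\le\frac1q$.

The last choice is possible because $\beta_n\to0$, $\delta_n\to0$, $u_{n+1}/u_n\to\infty$, and by (F1) $N_K\ge2\kappa u_n/(B^2u_{n-1})-2\to\infty$. None of these bounds depends on the types, so the choices can be made before the construction starts. For $n\ge n_1$ let $q(n)$ be the $q$ with $n_q\le n<n_{q+1}$. Then $q(n)\to\infty$.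

**Types.** For $n<n_1$ put $\tau_n\equiv1$. Let $n\ge n_1$, and suppose $\mathcal K_{n-1},\mu_{n-1}$ are constructed. Write $q=q(n)$, $\varepsilon=\varepsilon_q$, $\theta=\theta_q$. Call $j\in\mathbb Z$ *heavy* if
$$\mu_{n-1}\Bigl(\bigcup\{K\in\mathcal K_{n-1}:\sigma_K^{(1)}\in[j\theta,(j+1)\theta)\}\Bigr)\ge\varepsilon,$$
and *light* otherwise. If $\sigma_K^{(1)}\in[j\theta,(j+1)\theta)$, put $\tau_n(K)=1$ when $j$ is light and $\tau_n(K)=2$ when $j$ is heavy.

**Lemma 8.** Let $n\ge n_1$, with $q,\varepsilon,\theta$ as above, and let $Y$ be an open interval of length $\le\theta$. The $K\in\mathcal K_{n-1}$ with $\tau_n(K)=1$ and $\sigma_K^{(1)}\in Y$ have total $\mu_{n-1}$-mass $\le2\varepsilon$. Those with $\tau_n(K)=2$ and $\sigma_K^{(2)}\in Y$ have total $\mu_{n-1}$-mass $\le\varepsilon$.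

*Proof.* **Type 1.** The interval $Y$ meets at most two of the intervals $[j\theta,(j+1)\theta)$: if it met the $(j-1)$st and the $(j+1)$st or farther ones, it would have points below $j\theta$ and at or above $(j+1)\theta$. Being open, it would then have length $>\theta$. A type-$1$ interval $K$ has a light $j$, and each light $j$ accounts for mass $<\varepsilon$.

**Type 2.** The classes belonging to different $j$ are disjoint, so there are at most $1/\varepsilon$ heavy $j$. Fix a heavy $j$ and let $K,K'$ satisfy $\sigma_K^{(1)},\sigma_{K'}^{(1)}\in[j\theta,(j+1)\theta)$ and $\sigma_K^{(2)},\sigma_{K'}^{(2)}\in Y$. All slopes lie in $[S^{-1},S]$, so by (5)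
$$|g(t_K)-g(t_{K'})|\le\frac{|\sigma_K^{(1)}-\sigma_{K'}^{(1)}|}{\sigma_K^{(2)}}+\sigma_{K'}^{(1)}\,\frac{|\sigma_{K'}^{(2)}-\sigma_K^{(2)}|}{\sigma_K^{(2)}\sigma_{K'}^{(2)}}\le S\theta+S\cdot S^2\theta\le2S^3\theta .$$
Hence $|t_K-t_{K'}|\le\eta(2S^3\theta)<\gamma_{N_q}$. Since $n\ge n_q>N_q$, we have $n-1\ge N_q$, so $t_K,t_{K'}\in E_{N_q}$, and by (F4) they lie in the same element of $\mathcal K_{N_q}$. Thus all such $K$, for this $j$, lie in one element $T$ of $\mathcal K_{N_q}$. By (F5) and (F3) their total mass is at most $\mu_{n-1}(T)=\mu_{N_q}(T)\le2^{1-N_q}\le\varepsilon^2$. Summing over the at most $1/\varepsilon$ heavy $j$ gives $\le\varepsilon$. $\square$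

## 7. Decay at all frequencies, and Theorem A

*Proof of Proposition 7.* Let $\mu$ be the limit measure (F5) for the types of Section 6. It is a probability measure on $P$. Let $n\ge n_1$ and $q=q(n)$.

**Case A: $u_n/q\le v\le qu_n$.** The purpose is to bound the sum in (4), taken with $L=L_q$. All slopes lie in $[S^{-1},S]$, so $x_K\in[\frac1{qS},qS]$. Call $K$ bad if $\|x_K\|<L_q^{-1/2}$, and for bad $K$ let $m$ be an integer nearest to $x_K$. The value $m=0$ is impossible, since $x_K\ge\frac1{qS}>L_q^{-1/2}$, so $1\le m\le qS+1$. The slope $\sigma_K^{(\tau_n(K))}=\frac{u_n}vx_K$ lies in the open interval $\frac{u_n}v(m-L_q^{-1/2},m+L_q^{-1/2})$, whose length is at most $2qL_q^{-1/2}\le\theta_q$. By Lemma 8 the bad $K$ with a given $m$ have mass at most $2\varepsilon_q+\varepsilon_q$, so the bad $K$ have total mass at most $(qS+1)\cdot3\varepsilon_q$. For the other $K$, $\frac1{2L_q\|x_K\|}\le\frac12L_q^{-1/2}\le\frac1{2q}$. Now (4), (2) and the choice of $n_q$ give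
$$\Bigl|\int e(v\varphi)\,d\mu\Bigr|\le\frac1q+\frac1q+\frac1{2q}+\frac{3(qS+1)}{q^2}+C_1\frac{qu_n}{u_{n+1}}\le\frac{5}{2q}+\frac{3(qS+1)}{q^2}+\frac{C_1}q .$$

**Case B: $q(n)u_n\le v\le u_{n+1}/q(n+1)$.** By (3), with $\delta_n\le\frac1q$, and (2),
$$\Bigl|\int e(v\varphi)\,d\mu\Bigr|\le\frac{S}{\pi\sqrt q}+\frac{2\pi}{\sqrt q}+\frac1{2\kappa\sqrt q}+\frac{C_1}{q(n+1)} .$$

The Case A range for $n$ ends at $q(n)u_n$ and the one for $n+1$ begins at $u_{n+1}/q(n+1)$. Case B fills the space between, if there is any. So the ranges for $n\ge n_1$ cover $[u_{n_1},\infty)$. Since $q(n)\to\infty$, both bounds tend to $0$ as $n\to\infty$, and $\int e(v\varphi)\,d\mu\to0$ as $v\to\infty$. $\square$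

*Proof of Theorem A.* The running example satisfies (1). If $\varphi\in C^1_+$, Proposition 7 applied to $\varphi|_{[0,1]}$ gives a $\varphi$-good measure on $P$, so $\varphi(P)$ is $M_0$. Proposition 3(b) says that no probability measure on $P$ is good for both $t$ and $e^t$. Both functions are increasing with positive continuous derivative on $\mathbb R$, so they belong to $C^1_+$, and $P$ does not have property $C^1(M)$. $\square$

## 8. The constant $\frac12$: Theorem B, part 1

Let $I$ be a nondegenerate compact interval on which $\varphi_2'/\varphi_1'$ is injective, $f_i=\varphi_i|_I$, and choose $B\ge1$ with $B^{-1}\le f_i'\le B$. Take a small $\kappa<\frac14$, to be fixed in terms of $\eta$ below, any $(u_n)$ satisfying (1), and the set $P$ of Section 1. By Proposition 7, $\varphi(P)$ is $M_0$ for all $\varphi\in C^1_+$.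

**Step 1: $P$ is Lebesgue-null.** Let $Y\subseteq I$ be an interval. For integers $m\ne0$,
$$\int_Ye(mu_nf_i(t))\,dt=\int_{f_i(Y)}e(mu_ny)\,(f_i^{-1})'(y)\,dy\to0$$
by the Riemann–Lebesgue lemma. So $u_nf_i$ mod $1$ becomes equidistributed on $Y$, and $|Y\cap A_i(u_n)|\to2\kappa|Y|$. (The arc $\|x\|\le\kappa$ has a boundary of measure zero.) Since $P\cap Y\subseteq(Y\cap A_1(u_n))\cup(Y\cap A_2(u_n))$, letting $n\to\infty$ gives $|P\cap Y|\le4\kappa|Y|$. As $4\kappa<1$, $P$ has no density point, and $|P|=0$ by the Lebesgue density theorem.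

**Step 2: the lower bound.** Proposition 3 used only that $\mu(A_i(u_n))\ge\frac12$ contradicts equidistribution. To get a quantitative statement, let $\mu$ be a probability measure on $P$ and let $c$ be the maximum in the theorem. As in Proposition 3(b), some $i$ has $\mu(A_i(u_n))\ge\frac12$ for infinitely many $n$. Along a subsequence of these $n$, the distribution of $u_n\varphi_i$ mod $1$ under $\mu$ converges weakly to a probability measure $\nu$ on $\mathbb R/\mathbb Z$. The set $\{\|x\|\le\kappa\}$ is closed, so $\nu(\|x\|\le\kappa)\ge\frac12$. For $m\ne0$, the Fourier coefficient $\hat\nu(m)$ is a limit of integrals $\int e(u\varphi_i)\,d\mu$ with $u=-mu_n$, $|u|\to\infty$, so $|\hat\nu(m)|\le c$.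

Symmetrize, to make the Fourier coefficients nonnegative: let $\nu'$ be the law of $x-x'$, where $x,x'$ are independent of law $\nu$. Then $\hat\nu'(m)=|\hat\nu(m)|^2$, and if $\|x\|,\|x'\|\le\kappa$ then $\|x-x'\|\le2\kappa$, so $\nu'(\|x\|\le2\kappa)\ge\frac14$. For an integer $H\ge1$ with $2\kappa H\le\frac12$ test $\nu'$ against the normalized Fejér kernel
$$\frac1H F_H(x)=\sum_{|m|<H}\frac1H\Bigl(1-\frac{|m|}H\Bigr)e(mx)=\Bigl(\frac{\sin\pi Hx}{H\sin\pi x}\Bigr)^2\ge0 .$$
Let $|x|\le2\kappa$ and $z=\pi Hx$, so $|z|\le2\pi\kappa H\le\frac\pi2$. Since $|\sin\pi x|\le\pi|x|$ and $\frac{\sin z}z\ge1-\frac{z^2}6\ge0$, the kernel is at least $\bigl(\frac{\sin z}z\bigr)^2\ge\bigl(1-\frac{z^2}6\bigr)^2\ge1-\frac{z^2}3\ge1-\frac{(2\pi\kappa H)^2}3>0$ (with the value $1$ for the quotient at $z=0$). On the Fourier side, the term $m=0$ gives $\frac1H$. Since $\sum_{|m|<H}(1-\frac{|m|}H)=H$, the terms $m\ne0$ give at most $\frac{H-1}Hc^2\le c^2$. Therefore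
$$\tfrac14\Bigl(1-\tfrac{(2\pi\kappa H)^2}3\Bigr)\le\int\tfrac1HF_H\,d\nu'\le\tfrac1H+c^2 .\tag{6}$$
Take $H=\lceil\kappa^{-1/2}\rceil$. Then $2\kappa H\le2\sqrt\kappa+2\kappa$, which is $\le\frac12$ for small $\kappa$ and tends to $0$ as $\kappa\to0$, and $\frac1H\to0$. So (6) forces $c\ge\frac12-\eta$ once $\kappa$ is small enough in terms of $\eta$ alone. Fix such a $\kappa$.

**Step 3: optimality.** Let $P$ be compact with $\varphi(P)\in M_0$ for all $\varphi\in C^1_+$. Then $P$ carries a $\varphi_i$-good probability measure $\mu_i$ for $i=1,2$. Put $\mu=\frac12(\mu_1+\mu_2)$. Then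
$$\Bigl|\int e(u\varphi_i)\,d\mu\Bigr|\le\frac12+\frac12\Bigl|\int e(u\varphi_i)\,d\mu_i\Bigr|,$$
so both limsups are at most $\frac12$. This proves part 1. $\square$

## 9. Pairs of $C^2$ functions, and a $C^1$ pair built on the Cantor function

*Proof of Theorem B, part 2.* Suppose $\varphi_2=a\varphi_1+b$. Then $a=\varphi_2'/\varphi_1'>0$, and $\int e(u\varphi_2)\,d\mu=e(ub)\int e(ua\varphi_1)\,d\mu$, so a measure is $\varphi_1$-good if and only if it is $\varphi_2$-good. If $\varphi_1(P)\in M_0$, then $P$ carries a $\varphi_1$-good measure, which is good for both. So no such $P$ exists.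

Conversely, suppose $\varphi_2$ is not of this form. Then $\varphi_2'/\varphi_1'$ is not constant, since a constant value $a$ would give $\varphi_2-a\varphi_1$ zero derivative. As $\varphi_1,\varphi_2\in C^2$, the ratio is $C^1$, so its derivative is nonzero at some point, hence of one sign on some nondegenerate compact interval. There the ratio is strictly monotone, hence injective. Part 1 with $\eta=\frac14$ gives a compact $P$ with $\varphi(P)\in M_0$ for all $\varphi\in C^1_+$ on which every probability measure has one of the two limsups at least $\frac14$. So none is good for both. $\square$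

For $C^1$ functions the ratio $\varphi_2'/\varphi_1'$ can vary without being injective on any interval. The Cantor function does this, and the one set on which it varies carries no $t$-good measure.

*Proof of Theorem B, part 3.* Let $C$ be the middle-third Cantor set and let $g_0$ be the Cantor function, continuous on $\mathbb R$, equal to $0$ on $(-\infty,0]$ and to $1$ on $[1,\infty)$, and constant on each component of $\mathbb R\setminus C$. Put $\varphi_1(t)=t$ and $\varphi_2(t)=\int_0^t(1+g_0)$. Since $1\le1+g_0\le2$, both lie in $C^1_+$. They are not affinely related, because $\varphi_2'/\varphi_1'=1+g_0$ is not constant.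

Let $P$ be compact with $\varphi(P)\in M_0$ for all $\varphi\in C^1_+$, and let $\mu$ be a $\varphi_1$-good probability measure on $P$. If $\mu(C)>0$, then by Lemma 2 the measure $\mu(C)^{-1}\mu|_C$ would be a $t$-good measure on $C$, which Section 1 showed to be impossible. So $\mu(C)=0$. As $\mathbb R\setminus C$ has countably many components, some component $J$ has $\mu(J)>0$. On $J$, $\varphi_2=a\varphi_1+b$ with $a\ge1$. By Lemma 2 the measure $\mu(J)^{-1}\mu|_J$, which is carried by $P$, is $\varphi_1$-good, and by the affine relation it is $\varphi_2$-good as well. (If one prefers compact support in $J$, replace $J$ by a compact subinterval of positive $\mu$-mass.) So $P$ carries a measure good for both, and no $P$ as in part 2 exists for this pair. $\square$
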